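\title{Pointwise dissipation does not imply input-to-state stability for time-delay systems}

\begin{abstract}
We consider time-delay systems with inputs that admit a Lyapunov--Krasovskii functional whose dissipation rate involves only the current value of the state. We show that such a functional does not guarantee input-to-state stability (ISS): for every state dimension, input dimension and delay there is a system with a globally Lipschitz functional, linear bounds and linear rates that has an unbounded solution under a constant input. The vector field of this system grows quadratically. We also prove that pointwise dissipation does imply ISS under a growth condition on the vector field. When the bounds and the dissipation rate are linear, this condition holds for every vector field of subquadratic growth, so quadratic growth is the exact threshold.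
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Setting}

Fix integers $n,m\ge1$ and a delay $\theta>0$. Let $\mathcal X=C([-\theta,0];\mathbb R^n)$ with the norm $\|\phi\|=\sup_{s\in[-\theta,0]}|\phi(s)|$, where $|\cdot|$ is the Euclidean norm. An \emph{input} is a measurable, locally essentially bounded map $u:[0,+\infty)\to\mathbb R^m$, and $\|u\|_{[0,t]}$ is the essential supremum of $|u|$ on $[0,t]$. We study
\begin{equation}\label{eq:sys}
\dot x(t)=f(x_t,u(t))\qquad\text{for a.e. }t\ge0,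
\end{equation}
where $x_t\in\mathcal X$ is the history $x_t(s)=x(t+s)$, $s\in[-\theta,0]$, and $f:\mathcal X\times\mathbb R^m\to\mathbb R^n$ is Lipschitz on every bounded subset of $\mathcal X\times\mathbb R^m$. For every $x_0\in\mathcal X$ and every input $u$, equation \eqref{eq:sys} has a unique locally absolutely continuous solution on a maximal interval $[0,b)$, $b\in(0,+\infty]$, and if $b<+\infty$ the solution is unbounded on $[0,b)$.

The class $\mathcal K_\infty$ consists of the continuous, strictly increasing, unbounded functions $\mathbb R_{\ge0}\to\mathbb R_{\ge0}$ that vanish at $0$; it is closed under composition and inversion. The class $\mathcal{KL}$ consists of the continuous functions $\beta:\mathbb R_{\ge0}^2\to\mathbb R_{\ge0}$ such that $\beta(\cdot,t)$ is strictly increasing and vanishes at $0$ for each $t$, and $\beta(r,\cdot)$ decreases to $0$ for each $r$.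

\begin{definition}\label{def:iss}
System \eqref{eq:sys} is \emph{input-to-state stable} (ISS) if there are $\beta\in\mathcal{KL}$ and $\delta\in\mathcal K_\infty$ such that, for every $x_0\in\mathcal X$ and every input $u$, the solution exists for all $t\ge0$ and
\[
|x(t)|\le\beta(\|x_0\|,t)+\delta(\|u\|_{[0,t]})\qquad\text{for all }t\ge0 .
\]
\end{definition}

The first term says that the influence of the initial history fades at a rate that does not depend on the input; the second says how far an input of given size can push the state. In particular, if $|u|\le M$ a.e., then $|x(t)|\le\beta(\|x_0\|,0)+\delta(M)$ for all $t$: in an ISS system bounded inputs give bounded solutions.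

For a real function $y$ defined on $[t,t+\varepsilon)$ the upper right Dini derivative is
\[
D^+y(t)=\limsup_{h\to0^+}\frac{y(t+h)-y(t)}h .
\]
Along a solution of \eqref{eq:sys} we write $D^+V(x_t)$ for the Dini derivative of $t\mapsto V(x_t)$.

\begin{definition}\label{def:lkf}
Let $V:\mathcal X\to\mathbb R_{\ge0}$ be locally Lipschitz, and suppose that there are $\underline\alpha,\bar\alpha\in\mathcal K_\infty$ with
\begin{equation}\label{eq:sandwich}
\underline\alpha(|\phi(0)|)\le V(\phi)\le\bar\alpha(\|\phi\|)\qquad\text{for all }\phi\in\mathcal X .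
\end{equation}
We call $V$ a \emph{strict ISS Lyapunov--Krasovskii functional} (LKF) for \eqref{eq:sys} if there are $\alpha,\gamma\in\mathcal K_\infty$ such that every solution satisfies
\[
D^+V(x_t)\le-\alpha(V(x_t))+\gamma(|u(t)|)\qquad\text{for a.e. }t\in[0,b),
\]
and a \emph{relaxed ISS LKF} if there are $\alpha,\gamma\in\mathcal K_\infty$ such that every solution satisfies
\begin{equation}\label{eq:relaxed}
D^+V(x_t)\le-\alpha(|x(t)|)+\gamma(|u(t)|)\qquad\text{for a.e. }t\in[0,b).
\end{equation}
\end{definition}

System \eqref{eq:sys} is ISS if and only if it admits a strict ISS LKF \cite{karafyllis}. A strict ISS LKF is a relaxed one, because $-\alpha(V(x_t))\le-\alpha(\underline\alpha(|x(t)|))$ and $\alpha\circ\underline\alpha\in\mathcal K_\infty$. So every ISS system admits a relaxed ISS LKF. The question, posed in \cite{question}, is whether the converse holds.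

\begin{quote}
\textbf{Conjecture.} System \eqref{eq:sys} is ISS if and only if it admits a relaxed ISS LKF.
\end{quote}

\subsection{Why one would expect a positive answer}

For a function $W$ on $\mathbb R^n$ with $W(x)\le\bar\alpha(|x|)$, dissipation in $|x|$ gives dissipation in $W$, since $-\alpha(|x|)\le-\alpha(\bar\alpha^{-1}(W(x)))$. With a delay the upper bound in \eqref{eq:sandwich} involves the whole history, so $V(x_t)$ can be large while $x(t)$ is small, and this step is lost. Yet pointwise dissipation is what a direct computation produces.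

\begin{example}\label{ex:linear}
Let $\dot x(t)=-2x(t)+x(t-\theta)+u(t)$ with $n=m=1$, and $V(\phi)=\phi(0)^2+2\int_{-\theta}^0\phi(s)^2\,ds$. Then $\phi(0)^2\le V(\phi)\le(1+2\theta)\|\phi\|^2$. With $y=x(t-\theta)$, for a.e.\ $t$,
\[
\tfrac{d}{dt}V(x_t)=-2x^2+2xy-2y^2+2xu\le-\tfrac12x^2+u^2 ,
\]
by $2xy\le\frac12x^2+2y^2$ and $2xu\le x^2+u^2$. So $V$ is a relaxed ISS LKF. It is not a strict one: take $u\equiv0$ and $x_0\ne0$ with $x_0(0)=x_0(-\theta)=0$. Then $\frac d{dt}V(x_t)$ is continuous and vanishes at $t=0$, while $V(x_0)>0$, so $\frac d{dt}V(x_t)+\alpha(V(x_t))>0$ for small $t$, whatever $\alpha\in\mathcal K_\infty$ is.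
\end{example}

Here is the argument that suggests the conjecture. Let $|u|\le M$ and suppose that $V(x_t)$ stays near a large value $v$. By \eqref{eq:sandwich}, in every window of length $\theta$ the state visits a height $\eta$ of about $\bar\alpha^{-1}(v)$. During the visit $V$ is dissipated at the large rate $\alpha(\eta)$, whereas the input supplies at most the fixed amount $\theta\gamma(M)$ per window. So large values of $V$ should decrease.

The argument ignores how long the visit lasts. If the speed of the state is at most $F$, a visit to height $\eta$ lasts about $\eta/F$ or longer, and the dissipation that it guarantees is about $\alpha(\eta)\,\eta/F$. For linear $\alpha$ this is $\eta^2/F$, the area under the peak. A triangular peak of height $\eta$ with slopes $\pm c\eta^2$ has base $2/(c\eta)$ and area $1/c$, however tall it is. If $f$ may grow quadratically, tall peaks may therefore cost less than the input supplies.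

\subsection{Results}

The first theorem shows that this escape is real, so that the ``if'' part of the conjecture fails for every $n$, $m$ and $\theta$.

\begin{theorem}\label{thm:counter}
For all $n,m\ge1$ and $\theta>0$ there are a map $f:\mathcal X\times\mathbb R^m\to\mathbb R^n$, Lipschitz on bounded sets, a globally Lipschitz functional $V:\mathcal X\to\mathbb R_{\ge0}$ and a number $\lambda>0$ such that $|\phi(0)|\le V(\phi)\le(n+4)\|\phi\|$ for all $\phi\in\mathcal X$ and every solution of \eqref{eq:sys} satisfies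
\[
D^+V(x_t)\le-\tfrac\lambda2|x(t)|+3\lambda|u(t)|\qquad\text{for a.e. }t ,
\]
so that $V$ is a relaxed ISS LKF, and yet for some $x_0\in\mathcal X$ and the constant input $u\equiv(100,0,\dots,0)$ the solution is unbounded, so that \eqref{eq:sys} is not ISS. Moreover $|f(\phi,u)|\le c_0(\|\phi\|+\|\phi\|^2+|u|)$ for some constant $c_0$.
\end{theorem}

The second theorem makes the heuristic argument rigorous when the cost of a visit exceeds the supply. Put
\[
F_M(r)=\sup\{|f(\phi,u)|:\ \|\phi\|\le r,\ |u|\le M\},
\]
which is finite because a map that is Lipschitz on a bounded set is bounded there.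

\begin{theorem}\label{thm:growth}
Let \eqref{eq:sys} admit a relaxed ISS LKF with functions $\underline\alpha,\bar\alpha,\alpha,\gamma$. For $M\ge0$ and $v>0$ put $\eta(v)=\bar\alpha^{-1}(v/2)$, $R_M(v)=\underline\alpha^{-1}(v+2\theta\gamma(M))$ and
\[
\omega_M(v)=\alpha\big(\tfrac12\eta(v)\big)\,\min\Big\{\theta,\ \frac{\eta(v)}{F_M(R_M(v))}\Big\},
\]
where the quotient is $+\infty$ if its denominator vanishes. If $\liminf_{v\to\infty}\omega_M(v)>4\theta\gamma(M)$ for every $M\ge0$, then \eqref{eq:sys} is ISS.
\end{theorem}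

In Example~\ref{ex:linear}, $\eta(v)=\sqrt{v/(2+4\theta)}$, $R_M(v)=\sqrt{v+2\theta M^2}$ and $F_M(r)=3r+M$. Thus $\alpha(\frac12\eta(v))=\eta(v)^2/8\to\infty$ while $\eta(v)/F_M(R_M(v))\to1/(3\sqrt{2+4\theta})$, so $\omega_M(v)\to\infty$ and the theorem applies.

\begin{corollary}\label{cor:sharp}
If \eqref{eq:sys} admits a relaxed ISS LKF with linear $\underline\alpha,\bar\alpha,\alpha$, and $F_M(r)=o(r^2)$ as $r\to\infty$ for each $M$, then \eqref{eq:sys} is ISS. The condition $o(r^2)$ cannot be replaced by $O(r^2)$.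
\end{corollary}

Section~\ref{sec:cost} quantifies the cost of a peak, and Section~\ref{sec:growth} deduces Theorem~\ref{thm:growth} and Corollary~\ref{cor:sharp}. Sections~\ref{sec:system} and~\ref{sec:cycle} build the counterexample for $n=m=1$, $\theta=2$, and Section~\ref{sec:general} transfers it to all $n,m,\theta$.

\section{The cost of a peak}\label{sec:cost}

We use the following facts about Dini derivatives.
\begin{itemize}
\item[(D1)] $D^+(y+z)\le D^+y+D^+z$ whenever both terms on the right are less than $+\infty$.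
\item[(D2)] If $y$ is continuous on an interval and $D^+y\le0$ at \emph{every} interior point, then $y$ is nonincreasing on the interval. Indeed, for interior points $s<t$ and $\varepsilon>0$ the closed set $\{\tau\in[s,t]:y(\tau)\le y(s)+\varepsilon(\tau-s)\}$ has a largest element, and this element cannot be smaller than $t$ because $D^+y<\varepsilon$ there. Let $\varepsilon\to0$, and use continuity at the endpoints.
\item[(D3)] If $y$ is locally Lipschitz, it is differentiable a.e., $D^+y=\dot y$ a.e., and $y(t)-y(s)=\int_s^t\dot y$.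
\item[(D4)] If a real function $x$ has a finite right derivative $\dot x(t)$, then $D^+|x|(t)=\operatorname{sgn}(x(t))\,\dot x(t)$ if $x(t)\neq0$ and $D^+|x|(t)=|\dot x(t)|$ if $x(t)=0$.
\end{itemize}

Throughout this section and the next, $V$ is a relaxed ISS LKF for \eqref{eq:sys} with functions $\underline\alpha,\bar\alpha,\alpha,\gamma$. The first task is to integrate \eqref{eq:relaxed}. This inequality holds only almost everywhere, so (D2) does not apply; and for a merely continuous $x_0$ the curve $t\mapsto x_t$ is only known to be continuous, so (D3) does not apply either. We treat Lipschitz initial histories first and then approximate.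

\begin{lemma}\label{lem:integrated}
For every solution and all $0\le s\le t<b$,
\begin{equation}\label{eq:integrated}
V(x_t)-V(x_s)\le\int_s^t\big(-\alpha(|x(\tau)|)+\gamma(|u(\tau)|)\big)\,d\tau .
\end{equation}
Moreover $b=+\infty$.
\end{lemma}

\begin{proof}
Fix $t<b$ and $M=\|u\|_{[0,t]}$. Suppose first that $x_0$ is Lipschitz. On $[0,t]$ the histories $x_\tau$ are bounded and $|u|\le M$ a.e., so $\dot x$ is essentially bounded. Hence $x$ is Lipschitz on $[-\theta,t]$, and $\tau\mapsto x_\tau$ is Lipschitz from $[0,t]$ into $\mathcal X$ with the same constant. Since $V$ is locally Lipschitz, so is $\tau\mapsto V(x_\tau)$, and \eqref{eq:integrated} follows from \eqref{eq:relaxed} and (D3).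

For general $x_0$ let $x_0^j\to x_0$ uniformly with $x_0^j$ piecewise linear, and let $x^j$ be the solution with initial history $x_0^j$ and the same input. Let $R=1+\max_{[-\theta,t]}|x|$, let $\kappa$ be a Lipschitz constant of $f$ on $\{\|\phi\|\le R,\ |u|\le M\}$, and put $e_j(\tau)=\max_{[-\theta,\tau]}|x^j-x|$. As long as $\tau\le t$ and $e_j(\tau)\le1$, the integral form of \eqref{eq:sys} gives $e_j(\tau)\le e_j(0)+\kappa\int_0^\tau e_j$, so $e_j(\tau)\le e_j(0)e^{\kappa t}$ by Gronwall's inequality. For large $j$ this bound is less than $1$. Hence $e_j$ never reaches $1$ on $[0,t]$, the solution $x^j$ stays bounded and so exists on $[0,t]$, and $x^j\to x$ uniformly on $[-\theta,t]$. Both sides of \eqref{eq:integrated} for $x^j$ converge to those for $x$, by continuity of $V$ and $\alpha$.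

If $b<+\infty$, then \eqref{eq:sandwich} and \eqref{eq:integrated} give $\underline\alpha(|x(t)|)\le V(x_0)+b\,\gamma(\|u\|_{[0,b]})$ on $[0,b)$, so $x$ is bounded there, which is impossible.
\end{proof}

To bound the speed of the state at time $t$ we need a bound on the whole history $x_t$. The lower bound in \eqref{eq:sandwich} controls only the current value, so a bound on $V(x_s)$ says nothing about the state before time $s$. We therefore sample with step $2\theta$: the first half of each step fills the history with controlled values, and the peak is located in the second half. Write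
\[
S(M)=2\theta\gamma(M)
\]
for the largest supply over one step.

\begin{lemma}\label{lem:twostep}
Let $M\ge0$, let $|u|\le M$ a.e., and put $v_j=V(x_{2j\theta})$ for $j\ge0$.
\begin{itemize}
\item[(a)] $V(x_t)\le v_j+S(M)$ for $t\in[2j\theta,2(j+1)\theta]$.
\item[(b)] If $v_j>0$, then $v_{j+1}\le\max\{\frac12v_j,\ v_j+S(M)-\frac12\omega_M(v_j)\}$.
\item[(c)] $\omega_M(v)$ is nonincreasing in $M$, and $\inf_{[w_1,w_2]}\omega_M>0$ whenever $0<w_1\le w_2<\infty$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) follows from \eqref{eq:integrated}. For (b) write $v=v_j$, $\eta=\eta(v)$, $F=F_M(R_M(v))$ and $Q=[(2j+1)\theta,(2j+2)\theta]$, and suppose $v_{j+1}>v/2$. By \eqref{eq:sandwich}, $\bar\alpha(\|x_{(2j+2)\theta}\|)>v/2$, so $|x(s_0)|\ge\eta$ for some $s_0\in Q$. By (a) and \eqref{eq:sandwich}, $|x(s)|\le R_M(v)$ for $s\in[2j\theta,(2j+2)\theta]$. For $s\in Q$ the window $[s-\theta,s]$ lies in this interval, so $\|x_s\|\le R_M(v)$ and $|\dot x|\le F$ a.e.\ on $Q$. Hence $|x(s)|\ge\eta-F|s-s_0|\ge\eta/2$ for $s\in Q$ with $|s-s_0|\le\eta/(2F)$.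 On one side of $s_0$ the interval $Q$ extends at least $\theta/2$, so $|x|\ge\eta/2$ on a subinterval of $Q$ of length at least $\frac12\min\{\theta,\eta/F\}$. Now \eqref{eq:integrated} gives
\[
v_{j+1}\le v+S(M)-\alpha(\eta/2)\cdot\tfrac12\min\{\theta,\eta/F\}=v+S(M)-\tfrac12\omega_M(v).
\]
For (c), note that $F_M(R_M(v))$ is nondecreasing in $M$ and in $v$, and $\eta$ is increasing. This gives the monotonicity in $M$, and on $[w_1,w_2]$ the bound $\omega_M\ge\alpha(\frac12\eta(w_1))\min\{\theta,\eta(w_1)/F_M(R_M(w_2))\}>0$.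
\end{proof}

So $\frac12\omega_M(v)$ is the guaranteed cost of one peak at level $v$, and the hypothesis of Theorem~\ref{thm:growth} says that at high levels the cost exceeds the supply $S(M)$.

\begin{remark}\label{rem:zero}
Without input any positive cost is enough, and no growth condition is needed for convergence. If $u\equiv0$, then $V(x_t)$ is nonincreasing by \eqref{eq:integrated}. If its limit $v_\infty$ were positive, then $e=\inf_{[v_\infty,v_0]}\omega_0>0$ by (c), and (b) would give $v_{j+1}\le v_j-\frac12\min\{v_\infty,e\}$ for all $j$, which is absurd. So $V(x_t)\to0$ and $x(t)\to0$.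
\end{remark}

\section{ISS when peaks are expensive}\label{sec:growth}

\begin{proof}[Proof of Theorem~\ref{thm:growth}]
All solutions are global by Lemma~\ref{lem:integrated}. We first find, for each input bound $M$, a level $\sigma(M)$ above which the samples $v_j$ decrease. The resulting convergence time depends on $M$, which Definition~\ref{def:iss} does not allow, and we remove this dependence in a second step. The last step produces the comparison functions.

\medskip\noindent\emph{Step 1: the threshold $\sigma$.} The function $\omega_M$ need not be monotone in $v$, so we pass to $\Omega_M(v)=\inf_{v'\ge v}\omega_M(v')$. It is nondecreasing in $v$, nonincreasing in $M$ by Lemma~\ref{lem:twostep}(c), and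
\[
\lim_{v\to\infty}\Omega_M(v)=\liminf_{v\to\infty}\omega_M(v)>2S(M)\ge0
\]
by hypothesis. Hence $\Omega_M(w_2)>0$ for some $w_2$, and with Lemma~\ref{lem:twostep}(c) on $[v,w_2]$ we get $\Omega_M(v)>0$ for every $v>0$. Put
\[
\sigma(M)=\inf\{v>0:\ \Omega_M(v)>2S(M)\}<\infty .
\]
These two facts, $\Omega_M>0$ and $\sigma(M)<\infty$, are the only uses of the growth hypothesis. If $M\le M'$ and $\Omega_{M'}(v)>2S(M')$, then $\Omega_M(v)>2S(M)$, so $\sigma$ is nondecreasing. Since $S(0)=0$, we have $\sigma(0)=0$. Also $\sigma(M)\to0$ as $M\to0^+$: given $v>0$, for $M\le1$ so small that $2S(M)<\Omega_1(v)$ we have $\Omega_M(v)\ge\Omega_1(v)>2S(M)$, so $\sigma(M)\le v$.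

\medskip\noindent\emph{Step 2: estimates for fixed $M$.} Let $|u|\le M$ a.e.\ and $w>\sigma(M)$. Since $\Omega_M$ is nondecreasing, $e=\frac12\Omega_M(w)-S(M)>0$. Put $d=\min\{w/2,e\}>0$. By Lemma~\ref{lem:twostep},
\begin{equation}\label{eq:dichotomy}
v_j\ge w\ \Longrightarrow\ v_{j+1}\le v_j-d,\qquad\qquad v_j<w\ \Longrightarrow\ v_{j+1}\le w+S(M).
\end{equation}
By induction, $v_j\le\max\{v_i,w+S(M)\}$ for all $j\ge i$, and Lemma~\ref{lem:twostep}(a) gives
\begin{equation}\label{eq:after}
V(x_t)\le\max\{v_i,w+S(M)\}+S(M)\qquad\text{for }t\ge2i\theta .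
\end{equation}
Taking $i=0$ and letting $w\downarrow\sigma(M)$ we obtain
\begin{itemize}
\item[(A)] $V(x_t)\le\max\{V(x_0),\sigma(M)\}+2S(M)$ for all $t\ge0$.
\end{itemize}
Next let $\varepsilon,r>0$, $w=\sigma(M)+\varepsilon$, and let $j^*$ be an integer with $j^*d\ge\bar\alpha(r)$; it depends only on $\varepsilon,r,M$. If $\|x_0\|\le r$ and $v_0,\dots,v_{j^*}\ge w$, then \eqref{eq:dichotomy} gives $v_{j^*}\le\bar\alpha(r)-j^*d\le0$, a contradiction. So $v_i<w$ for some $i\le j^*$, and \eqref{eq:after} gives, with $T(\varepsilon,r,M)=2j^*\theta$,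
\begin{itemize}
\item[(B)] if $\|x_0\|\le r$ and $|u|\le M$ a.e., then $V(x_t)\le\sigma(M)+\varepsilon+2S(M)$ for $t\ge T(\varepsilon,r,M)$.
\end{itemize}

\medskip\noindent\emph{Step 3: uniformity in $M$.} Very small inputs can be absorbed into $\varepsilon$, very large inputs dominate the initial value, and the range in between is covered by finitely many dyadic values. The price is a slightly larger gain,
\[
\Gamma(M)=\sigma(2M)+2S(2M)+M .
\]
Fix $\varepsilon,r>0$. Choose integers $i_0\le i_1$ with $\sigma(2^{i_0})+2S(2^{i_0})\le\varepsilon$ and $2^{i_1}\ge\bar\alpha(r)$, and put $T(\varepsilon,r)=\max_{i_0\le i\le i_1}T(\varepsilon,r,2^i)$. Let $M\ge0$, $\|x_0\|\le r$, $|u|\le M$ a.e.\ and $t\ge T(\varepsilon,r)$.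
\begin{itemize}
\item If $M\le2^{i_0}$, then (B) with the bound $2^{i_0}$ gives $V(x_t)\le2\varepsilon$.
\item If $2^{i-1}<M\le2^i$ with $i_0<i\le i_1$, then (B) with the bound $2^i<2M$ gives $V(x_t)\le\sigma(2M)+\varepsilon+2S(2M)\le\Gamma(M)+\varepsilon$.
\item If $M>2^{i_1}$, then $V(x_0)\le\bar\alpha(r)<M$, and (A) gives $V(x_t)\le M+\sigma(M)+2S(M)\le\Gamma(M)$.
\end{itemize}
In all cases $V(x_t)\le\Gamma(M)+2\varepsilon$ for $t\ge T(\varepsilon,r)$. By (A), also $V(x_t)\le\bar\alpha(\|x_0\|)+\Gamma(M)$ for all $t\ge0$.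

\medskip\noindent\emph{Step 4: comparison functions.} For $r,t\ge0$ let $B(r,t)$ be the supremum of $(V(x_s)-\Gamma(M))^+$ over all $s\ge t$, $M\ge0$, $\|x_0\|\le r$ and inputs with $|u|\le M$ a.e. Then $B$ is nondecreasing in $r$ and nonincreasing in $t$, and by Step 3, $B(r,t)\le\bar\alpha(r)$ and $B(r,t)\to0$ as $t\to\infty$. It may be discontinuous, so we average. Put
\[
B_1(r,t)=\int_{t-1}^tB(r,\max\{\tau,0\})\,d\tau,\qquad\beta_0(r,t)=\int_1^2B_1(\rho r,t)\,d\rho+re^{-t}.
\]
Both integrands are monotone, so the integrals exist, and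
\[
B(r,t)\le\beta_0(r,t)\le B(2r,\max\{t-1,0\})+re^{-t}.
\]
The function $\beta_0$ is strictly increasing in $r$ and, for $r>0$, strictly decreasing in $t$. The upper bound shows that $\beta_0(r,t)\to0$ as $t\to\infty$ and that $\beta_0(r,t)\le\bar\alpha(2r)+r$, which vanishes at $r=0$ and tends to $0$ as $r\to0$. For $r>0$ the formula $\int_1^2B_1(\rho r,t)\,d\rho=\frac1r\int_r^{2r}B_1(\xi,t)\,d\xi$ gives continuity in $r$. Since $|B_1(r,t)-B_1(r,t')|\le\bar\alpha(r)|t-t'|$, the function $\beta_0$ is Lipschitz in $t$ uniformly for bounded $r$, hence jointly continuous. So $\beta_0\in\mathcal{KL}$.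

The function $\Gamma$ is nondecreasing with $\Gamma(0)=\Gamma(0^+)=0$. Put $\bar\Gamma(M)=\int_1^2\Gamma(\rho M)\,d\rho+M$. It is strictly increasing and unbounded, equals $\frac1M\int_M^{2M}\Gamma+M$ for $M>0$ and so is continuous there, and $\Gamma(M)\le\bar\Gamma(M)\le\Gamma(2M)+M$. Hence $\bar\Gamma\in\mathcal K_\infty$.

Fix $x_0$, $u$ and $t\ge0$, and put $M=\|u\|_{[0,t]}$. Replacing $u$ by $0$ after time $t$ does not change the solution on $[0,t]$, by uniqueness, and makes $|u|\le M$ a.e. Then $\underline\alpha(|x(t)|)\le V(x_t)\le\beta_0(\|x_0\|,t)+\bar\Gamma(M)$. Since $y+z\le\max\{2y,2z\}$,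
\[
|x(t)|\le\underline\alpha^{-1}\big(2\beta_0(\|x_0\|,t)\big)+\underline\alpha^{-1}\big(2\bar\Gamma(\|u\|_{[0,t]})\big),
\]
and this is ISS with $\beta=\underline\alpha^{-1}(2\beta_0)\in\mathcal{KL}$ and $\delta=\underline\alpha^{-1}(2\bar\Gamma)\in\mathcal K_\infty$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:sharp}]
Let $\underline\alpha(r)=a_1r$, $\bar\alpha(r)=a_2r$, $\alpha(r)=a_3r$. Then $\eta(v)=v/(2a_2)$, $R_M(v)=(v+S(M))/a_1$ and
\[
\omega_M(v)=\min\Big\{\frac{a_3\theta\,v}{4a_2},\ \frac{a_3\,v^2}{8a_2^2\,F_M\big((v+S(M))/a_1\big)}\Big\}.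
\]
If $F_M(r)=o(r^2)$, both terms tend to $\infty$ as $v\to\infty$, and Theorem~\ref{thm:growth} applies. The system of Theorem~\ref{thm:counter} has a relaxed ISS LKF with linear $\underline\alpha,\bar\alpha,\alpha,\gamma$ and $F_M(r)\le c_0(r+r^2+M)=O(r^2)$, but is not ISS.
\end{proof}

\section{A system with cheap peaks}\label{sec:system}

In this section and the next, $n=m=1$ and $\theta=2$. We choose the functional first. We look for one that leaves the state free to move at any speed in a large region, and then we use this freedom to build $f$.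

\subsection{The ceiling}

The norm $\|x_t\|$ does not react to the speed of $x$ as long as $|x(t)|$ is below the maximum. We modify it so that it drifts at a rate that depends on $|x(t)|$. Let
\[
g(r)=\min\{r,\tfrac32-2r\}\quad(r\ge0),\qquad A(\phi)=\max_{s\in[-2,0]}\Big(|\phi(s)|+\int_s^0g(|\phi(\tau)|)\,d\tau\Big).
\]
The function $g$ equals $r$ on $[0,\frac12]$ and $\frac32-2r$ on $[\frac12,\infty)$. It is $2$-Lipschitz, and
\begin{equation}\label{eq:g}
\begin{gathered}
-2r\le g(r)\le r\ \ (r\ge0),\qquad g(r)\le-\tfrac r2\ \ (r\ge1),\\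
g\ge\tfrac14\text{ on }[\tfrac14,\tfrac58],\qquad g\ge0\text{ on }[0,\tfrac34],\qquad g\ge-\tfrac12\text{ on }[0,1],\qquad g\ge-\tfrac52\text{ on }[1,2].
\end{gathered}
\end{equation}
Taking $s=0$ gives $A(\phi)\ge|\phi(0)|$, and $g(r)\le r$ gives $A(\phi)\le\|\phi\|+2\|\phi\|$. For each $s$ the expression under the maximum is Lipschitz in $\phi$ with constant $1+2\cdot2$, so $A$ is $5$-Lipschitz. We call $A$ the \emph{ceiling}.

For a continuous function $x:[-2,b)\to\mathbb R$ we write $A(t)=A(x_t)$, which is continuous in $t$, and we call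
\[
L(s,t)=-\int_s^tg(|x(\tau)|)\,d\tau
\]
the \emph{loss} on $[s,t]$. Losses add over adjacent intervals, a negative loss is a gain, and
\begin{equation}\label{eq:witness}
A(t)=\max_{s\in[t-2,t]}\big(|x(s)|-L(s,t)\big).
\end{equation}
Thus the ceiling remembers a peak for two time units, lowers it when the state is above $\frac34$ and raises it when the state is between $0$ and $\frac34$. The whole mechanism is visible on one history.

\begin{example}\label{ex:peak}
Let $H\ge1$, $c=10^3$ and $\phi(s)=\max\{\frac14,\ H-cH^2|s+1|\}$: a peak of height $H$ at $s=-1$, followed by a rest at level $\frac14$. The fall lasts $\tau_0=(H-\frac14)/(cH^2)\le1/(cH)$, and the area under it is $(H^2-\frac1{16})/(2cH^2)\le1/(2c)$. By $-g(r)\le2r$ the loss during the fall is at most $1/c$. The rest lasts $1-\tau_0$ and gains $\frac14(1-\tau_0)$. Taking $s=-1$ in the definition of $A$,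
\[
A(\phi)\ge H-\tfrac1c+\tfrac14\big(1-\tfrac1{cH}\big)\ge H+\tfrac14-\tfrac5{4c}>H+0.24 .
\]
One time unit after a peak of height $H$ the ceiling is above $H$ by an amount that does not depend on $H$. If the state can now jump to the ceiling, it makes a higher peak, and the process repeats. By contrast, a linear fall from $H$ to $\frac14$ at speed $F$ loses at least $\frac1F\int_{1/4}^H(2r-\frac32)\,dr\ge(H^2-\frac32H)/F$, which is unbounded in $H$ if $F=o(H^2)$.
\end{example}

\begin{lemma}\label{lem:ceiling}
Let $x:[-2,b)\to\mathbb R$ be continuous and $t\in[0,b)$.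
\begin{itemize}
\item[(a)] If $|x(t)|<A(t)$, then $D^+A(t)\le g(|x(t)|)$.
\item[(b)] If $|x(t)|=A(t)$ and $x$ has a finite right derivative at $t$, then $D^+A(t)\le\max\{g(|x(t)|),D^+|x|(t)\}$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $G=g(|x(t)|)$ and $\varepsilon>0$, and let $h\in(0,2)$ be so small that $g(|x|)\le G+\varepsilon$ on $[t,t+h]$. We bound $|x(s)|-L(s,t+h)$ for $s\in[t+h-2,t+h]$. If $s\le t$, then $s\in[t-2,t]$ and
\[
|x(s)|-L(s,t+h)=|x(s)|-L(s,t)-L(t,t+h)\le A(t)+h(G+\varepsilon).
\]
Now let $s\in[t,t+h]$. In case (a), $|x(s)|-L(s,t+h)\to|x(t)|$ as $h\to0^+$, uniformly in $s$, while $A(t)+h(G+\varepsilon)\to A(t)>|x(t)|$; so the same bound holds for small $h$, and $D^+A(t)\le G+\varepsilon$. In case (b), $d=D^+|x|(t)$ is finite, and for small $h$ we have $|x(s)|\le A(t)+(d+\varepsilon)(s-t)$. Therefore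
\[
|x(s)|-L(s,t+h)\le A(t)+(d+\varepsilon)(s-t)+(G+\varepsilon)(t+h-s)\le A(t)+h(\max\{d,G\}+\varepsilon),
\]
and $D^+A(t)\le\max\{d,G\}+\varepsilon$. Let $\varepsilon\to0$.
\end{proof}

\subsection{The functional}

The ceiling dissipates at rate $\frac12|x|$ when $|x|\ge1$, but it may rise at rate $|x|$ when $|x|$ is small, even without input. To pay for this we add a term that decays at rate $2|x|$ when the state is small and the input is zero, and that is constant when the state is large:
\[
V(\phi)=A(\phi)+2\min\{|\phi(0)|,1\}.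
\]
Then $|\phi(0)|\le V(\phi)\le5\|\phi\|$, and $V$ is $7$-Lipschitz. The next lemma shows how little $V$ asks of the dynamics.

\begin{lemma}\label{lem:free}
Let $x:[-2,b)\to\mathbb R$ be continuous with a finite right derivative at $t\in[0,b)$, and let $\upsilon\ge0$. Assume that
\begin{equation}\label{eq:rule}
D^+|x|(t)\le-|x(t)|+\upsilon\qquad\text{if }|x(t)|<1\text{ or }|x(t)|=A(t).
\end{equation}
Then $D^+A(t)\le\max\{g(|x(t)|),-|x(t)|+\upsilon\}$ and $D^+V(x_t)\le-\frac12|x(t)|+3\upsilon$.
\end{lemma}

\begin{proof}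
The bound on $D^+A$ follows from Lemma~\ref{lem:ceiling} and \eqref{eq:rule}. Write $r=|x(t)|$ and use (D1). If $r<1$, then $\min\{|x|,1\}=|x|$ near $t$, so the second term of $V$ has Dini derivative at most $2(-r+\upsilon)$, and $D^+A\le r+\upsilon$ by $g(r)\le r$. The sum is $-r+3\upsilon$. If $r\ge1$, the second term is at its maximum value $2$, so its Dini derivative is at most $0$, and $D^+A\le-\frac r2+\upsilon$ by $g(r)\le-\frac r2$.
\end{proof}

In the region $1\le|x(t)|<A(t)$ there is no condition at all.

\subsection{The vector field}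

We want a system that, under the constant input $U=100$, repeats the pattern of Example~\ref{ex:peak}: rise to the ceiling, fall, rest at $\frac14$ for about one time unit. Rising and falling pass through the same values of $x$, so the system needs a switch, and the switch must be a Lipschitz function of the history. We use the area of the part of the graph above level $2$ during the last time unit. Fix
\[
U=100,\quad K=399,\quad N=100,\quad c=10^3,\quad k=10^6,\quad C=10^7 ,
\]
write $r^+=\max\{r,0\}$, and put
\[
I(\phi)=k\int_{-1}^0(\phi(\tau)-2)^+\,d\tau,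
\]
\[
p(I)=\min\{1,(2-I)^+\},\qquad q(I)=\min\{1,(I-2)^+\},\qquad\chi(r)=\min\{1,(r-1)^+\}.
\]
With $x=\phi(0)$, $A=A(\phi)$, $I=I(\phi)$, define
\begin{equation}\label{eq:f}
f(\phi,u)=-x+u-Kq(I)\,x+A^2\chi(x)\Big[C\,p(I)\min\{1,N(A-|x|)\}-c\,q(I)\Big].
\end{equation}
For $I\le1$ we have $p=1$, $q=0$: this is the \emph{rise mode}. The linear part $u-x$ pushes the state through the zone $[1,2]$ when $u=U$, and then the quadratic term lifts it at speed about $CA^2$ until it is within $1/N$ of the ceiling. For $I\ge3$ we have $p=0$, $q=1$: this is the \emph{fall mode}, in which $f=u-400x-cA^2\chi(x)$. The state falls at speed about $cA^2$ and then relaxes to $U/400=\frac14$. One time unit later the peak leaves the window of $I$ and the rise mode returns; the window of $A$ is longer, so the ceiling still remembers the peak. The factors $\chi(x)$ and $\min\{1,N(A-|x|)\}$ switch the rise off where \eqref{eq:rule} forbids it. The constants satisfy $C\gg k\gg c\gg1$: the rise must end before the switch reacts, the switch must be fully on before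 the state has fallen much, and the fall must cost little.

\begin{proposition}\label{prop:relaxed}
The map $f$ is Lipschitz on bounded sets, and $|f(\phi,u)|\le400\|\phi\|+|u|+9(C+c)\|\phi\|^2$. Let $x$ be a solution and $t$ a time at which $x$ has the right derivative $f(x_t,u(t))$. Then
\begin{equation}\label{eq:scalar}
D^+A(t)\le\max\{g(|x(t)|),\,-|x(t)|+|u(t)|\},\qquad D^+V(x_t)\le-\tfrac12|x(t)|+3|u(t)|.
\end{equation}
In particular $V$ is a relaxed ISS LKF and all solutions are global.
\end{proposition}

\begin{proof}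
The functionals $\phi(0)$, $A(\phi)$, $I(\phi)$ are Lipschitz with constants $1$, $5$, $k$, and $p,q,\chi$ are $1$-Lipschitz. Sums and products of functions that are Lipschitz (hence bounded) on bounded sets have the same property. The growth bound follows from $p,q,\chi\in[0,1]$, $0\le\min\{1,N(A-|x|)\}\le1$ and $A\le3\|\phi\|$.

We check \eqref{eq:rule} with $\upsilon=|u(t)|$. If $x(t)\le1$, then $\chi=0$ and $\dot x=-(1+Kq)x+u$, so (D4) gives $D^+|x|\le-(1+Kq)|x|+|u|\le-|x|+|u|$. If $x(t)>1$ and $x(t)=A(t)$, the rise term vanishes and $D^+|x|=\dot x=-(1+Kq)x+u-cqA^2\chi\le-|x|+|u|$. These two cases cover \eqref{eq:rule}, and Lemma~\ref{lem:free} gives \eqref{eq:scalar}. The assumption on $t$ holds for a.e.\ $t$, and Lemma~\ref{lem:integrated} gives global existence.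
\end{proof}

\section{An unbounded solution}\label{sec:cycle}

Let $x$ be a solution of \eqref{eq:sys}, \eqref{eq:f} with $u\equiv U=100$. It is global, and $t\mapsto f(x_t,U)$ is continuous, so $x$ is $C^1$ on $[0,\infty)$ and the equation, Lemma~\ref{lem:ceiling} and \eqref{eq:scalar} hold at \emph{every} $t\ge0$. Write $I(t)=I(x_t)$. Two tools are used repeatedly.

\begin{itemize}
\item[(M)] \emph{On an interval where $x>1$ and, at each time, $x<A$ or $A>U$, the ceiling $A$ is nonincreasing.} If $x<A$, then $D^+A\le g(x)<0$ by Lemma~\ref{lem:ceiling}(a). If $x=A>U$, then $D^+A\le\max\{g(x),U-x\}<0$ by \eqref{eq:scalar}. Apply (D2).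
\item[(F)] \emph{If $0<x\le X$ and $|\dot x|\ge\nu>0$ on $[s,t]$, then $t-s\le X/\nu$ and $\int_s^tx\le X^2/(2\nu)$.} Indeed $\dot x$ has constant sign, so $\nu(t-s)\le|x(t)-x(s)|$ and $\nu\int_s^tx\le\int_s^tx|\dot x|=\frac12|x(t)^2-x(s)^2|$.
\end{itemize}

We also use exit times. Suppose that some strict inequalities between continuous functions of time hold at time $s$, and let $d>s$ be a deadline. The \emph{exit time} $T$ is the supremum of the $t\in[s,d]$ such that the inequalities hold on $[s,t]$. They hold on $[s,T)$, and either $T=d$ or one of them becomes an equality at $T$.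

What should be propagated from one cycle to the next? The bound $A(a)\ge\ell$ is not enough, because the time $s$ that attains the maximum in \eqref{eq:witness} could be about to leave the window. We ask for a witness $s$ that stays in the window for another half unit, and for a history that puts the system in the rise mode.

\begin{definition}
Let $a\ge0$ and $\ell>0$. Property $P(\ell)$ holds at time $a$ if (i) $x(a)=1$; (ii) $x\le2$ on $[a-1,a]$; (iii) $|x(s)|-L(s,a)\ge\ell$ for some $s\in[a-\frac32,a]$.
\end{definition}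

\begin{proposition}\label{prop:cycle}
If $\ell\ge10^3$ and $P(\ell)$ holds at time $a$, then $P(\ell+\frac1{10})$ holds at some time $a'\in(a,a+2]$, and $\max_{[a,a']}x\ge\ell-1$.
\end{proposition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[yscale=0.9,font=\footnotesize]
\draw[->] (0,0)--(11.4,0) node[right]{$t$};
\draw[->] (0,0)--(0,4.1) node[above]{$x$};
\foreach \y/\z in {0.3/{1/4},0.9/1,1.5/2,3.6/H}
  \draw[dotted] (11.1,\y)--(0,\y) node[left]{$\z$};
\foreach \y/\z in {0.5/a,1.5/t_0,2.1/t_1,3/t_2,3.7/t_3,4.3/t_4,5/t_5,8.6/{t_0+1},9.8/{t_4+1},10.8/{a'}}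
  \draw (\y,0.06)--(\y,-0.06) node[below]{$\z$};
\draw[thick] (0.5,0.9)--(1.5,1.5)--(2.1,3.6)--(3,3.55)--(3.7,3.3)--(4.3,1.5)--(5,0.9)
  .. controls (5.4,0.35) and (5.8,0.32) .. (6.8,0.31)--(8.6,0.31)--(9.8,0.45)--(10.8,0.9);
\end{tikzpicture}
\caption{One cycle of the state $x$ under the constant input $100$ (schematic, not to scale). The peak above level $2$ occupies $[t_0,t_4]$, lasts at most $2\cdot10^{-5}$ and reaches $H\ge999$ at $t_1$. The state then rests near $1/4$ until the peak leaves the unit window of the switch, and returns to $1$ at $a'$.}\label{fig:cycle}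
\end{figure}

\begin{proof}
We follow the solution through the phases of Figure~\ref{fig:cycle} and bound the duration and the loss of each. For $t\in[a,a+\frac12]$ the witness $s$ in (iii) lies in $[t-2,t]$, so \eqref{eq:witness} gives
\begin{equation}\label{eq:old}
A(t)\ge\ell-L(a,t)\qquad\text{for }t\in[a,a+\tfrac12].
\end{equation}

\medskip\noindent\emph{Step 1: from $1$ to $2$.} As long as $x\le2$ on $[a,t]$, (ii) gives $I(t)=0$, so $q=0$, the quadratic term is nonnegative, and $\dot x\ge U-x\ge98$. Hence $x$ increases from $1$ to $2$, reached at a time $t_0\le a+\frac1{98}$, and $L(a,t_0)\le\frac52\cdot\frac1{98}\le0.0256$ by \eqref{eq:g}.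

Put $J(t)=k\int_{t_0}^t(x-2)^+$, a nondecreasing function. Since $x\le2$ on $[t_0-1,t_0]$,
\[
I(t)=J(t)\qquad\text{for }t\in[t_0,t_0+1].
\]
All times in Steps 2--6 lie in this interval. We note that
\begin{equation}\label{eq:clock}
\dot J=k(x-2)\ge\tfrac k2x\qquad\text{wherever }x\ge4 ,
\end{equation}
and that, since $A\ge x\ge 2$ implies $x-U\le A\le A^2$,
\begin{equation}\label{eq:rise}
\dot x=U-x+CA^2\ge(C-1)A^2\qquad\text{wherever }J\le1\text{ and }2\le x\le A-\tfrac1N .
\end{equation}

\medskip\noindent\emph{Step 2: the rise.} The point is that the rise ends before the switch reacts. By \eqref{eq:old}, $A(t_0)>2+\frac1N$. Let $t_1$ be the exit time from $x<A-\frac1N$, $J<1$, starting at $t_0$ with deadline $t_0+\frac14$. On $[t_0,t_1)$ we have $q=0$, so $\dot x\ge U-x>0$ wherever $x\le2$, and $x$ cannot go below $2$. So \eqref{eq:rise} holds, $x$ is increasing, and $A$ is nonincreasing by (M). Fix $t'\in(t_0,t_1)$. For $t\in[t_0,t']$ we have $A(t)\ge A(t')>x(t')$, so $\dot x(t)\ge(C-1)x(t')^2$. By (F) with $X=x(t')\ge2$,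
\[
t'-t_0\le\frac1{(C-1)x(t')}\le\frac1{2(C-1)},\qquad\int_{t_0}^{t'}x\le\frac1{2(C-1)} .
\]
Letting $t'\to t_1$ we get $t_1-t_0\le10^{-7}$, $J(t_1)\le\frac k{2(C-1)}<0.06$ and $L(t_0,t_1)\le2\int_{t_0}^{t_1}x\le2\cdot10^{-7}$. Neither the deadline nor $J=1$ is reached, so $H:=x(t_1)=A(t_1)-\frac1N$. By \eqref{eq:old},
\[
H\ge\ell-0.0256-2\cdot10^{-7}-0.01\ge\ell-0.04\ge999 .
\]
The time $t_1$ is the new witness: by \eqref{eq:witness},
\begin{equation}\label{eq:new}
A(t)\ge H-L(t_1,t)\qquad\text{for }t\in[t_1,t_1+2].
\end{equation}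

\medskip\noindent\emph{Step 3: the plateau.} Now $J$ must climb to $2$, and we show that $x$ stays of order $H$ meanwhile. Let $t_2$ be the exit time from $J<2$, $x>H/2$, starting at $t_1$ with deadline $t_1+\frac14$. On $[t_1,t_2)$ we have $q=0$, and \eqref{eq:clock} gives $\dot J\ge k$ and $\int_{t_1}^tx\le\frac2kJ(t)\le\frac4k$. So $t_2-t_1\le\frac2k<\frac14$ and $L(t_1,t)\le\frac8k$. By \eqref{eq:new}, $A\ge H-\frac8k>U$, so $A$ is nonincreasing by (M), and $A\le A(t_1)=H+\frac1N$.

Consider first the times in $[t_1,t_2)$ with $J\le1$; they form an interval starting at $t_1$. Let $y=A-x-\frac1N$, so $y(t_1)=0$. Suppose $y(t)>0$ at such a time $t$, and let $s<t$ be the last zero of $y$ before $t$. On $(s,t]$, \eqref{eq:rise} gives $\dot x>0$ while $A$ is nonincreasing, so $y$ is nonincreasing and $y(t)\le y(s)=0$, a contradiction. Hence $x\ge A-\frac1N\ge H-\frac8k-\frac1N\ge H-1$ at these times. The remaining times, with $1<J<2$, form an interval of length at most $\frac1k$ on which $\dot x\ge U-x\ge-x$; there $x\ge(H-1)e^{-1/k}\ge(H-1)(1-\frac1k)\ge0.9H$.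 So $x\ge0.9H$ on $[t_1,t_2]$, and the exit is caused by $J(t_2)=2$.

\medskip\noindent\emph{Step 4: the turn.} The function $J$ grows only while $x>2$. If the state fell too early, $q$ would freeze at a value below $1$, and neither the speed of the fall nor the rest level would be the intended ones. We show that $J$ reaches $3$ first. Let $t_3$ be the exit time from $J<3$, $x>H/4$, starting at $t_2$ with deadline $t_2+\frac14$. On $[t_2,t_3)$ we have $p=0$ and $q=J-2\in[0,1]$. Since $x\ge4$ on $[t_1,t_3)$, \eqref{eq:clock} gives $\int_{t_1}^tx\le\frac6k$, so $L(t_1,t)\le\frac{12}k$. Again $A>U$ by \eqref{eq:new} and $A$ is nonincreasing by (M). Thus $x\le A\le H+\frac1N\le2H$ and $A^2\le2H^2$, and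
\[
\dot x=U-(1+Kq)x-cqA^2\ge-800H-2000H^2\ge-3000H^2,\qquad\dot J\ge\tfrac k2x\ge\tfrac{kH}8 .
\]
Hence $t_3-t_2\le\frac8{kH}\le\frac1k$, and $x$ drops by at most $3000H^2\cdot\frac8{kH}=0.024H$. So $x\ge0.876H$ on $[t_2,t_3]$, the exit is caused by $J(t_3)=3$, and $x(t_3)\le2H$. From now on
\begin{equation}\label{eq:fall}
\dot x=100-400x-cA^2\chi(x)\qquad\text{on }[t_3,t_0+1],
\end{equation}
because $I=J\ge3$ there.

\medskip\noindent\emph{Step 5: the fall to $2$.} This is where the quadratic speed makes the peak cheap. Let $t_4$ be the exit time from $x>2$, $A>H/2$, starting at $t_3$ with deadline $t_0+\frac12$; both inequalities hold at $t_3$ since $A(t_3)\ge x(t_3)\ge0.876H$. On $[t_3,t_4)$, \eqref{eq:fall} gives $\dot x\le-cA^2\le-cH^2/4$. By (F) with $X=2H$,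
\[
t_4-t_3\le\frac8{cH}\le10^{-5},\qquad\int_{t_3}^{t_4}x\le\frac{(2H)^2}{cH^2/2}=\frac8c ,
\]
so $L(t_3,t)\le\frac{16}c=0.016$ for $t\in[t_3,t_4]$. By \eqref{eq:new}, $A\ge H-\frac{12}k-0.016>H/2$ on $[t_3,t_4]$. Moreover
\[
t_4-t_0\le10^{-7}+\tfrac2k+\tfrac1k+10^{-5}\le2\cdot10^{-5},
\]
so the deadline is not reached and $x(t_4)=2$.

\medskip\noindent\emph{Step 6: the rest.} By \eqref{eq:fall}, $\dot x\le-300$ wherever $x\ge1$ on $[t_4,t_0+1]$. So $x$ decreases from $2$ to $1$, reached at a time $t_5\le t_4+\frac1{300}$, with $L(t_4,t_5)\le\frac52\cdot\frac1{300}\le0.0084$, and $x\le1$ on $[t_5,t_0+1]$. There $\chi=0$, so $\dot x=100-400x$ and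
\[
x(t)=\tfrac14+\tfrac34e^{-400(t-t_5)}\qquad\text{for }t\in[t_5,t_0+1].
\]
This interval has length at least $1-2\cdot10^{-5}-\frac1{300}\ge0.99$, so $\frac14<x(t_0+1)\le\frac12$. We have $x>\frac58$ only for $t-t_5<\frac{\ln2}{400}\le\frac1{400}$. By \eqref{eq:g},
\[
-L(t_5,t_0+1)\ge\tfrac14\big(0.99-\tfrac1{400}\big)-\tfrac12\cdot\tfrac1{400}\ge0.24 .
\]

\medskip\noindent\emph{Step 7: the peak leaves the window of $I$.} On $[t_0+1,t_4+1]$ we know only that $q\in[0,1]$, but the interval is short. As long as $x\le1$ we have $\dot x=100-(1+Kq)x$. This is positive wherever $x<\frac14$, so $x$ cannot go below $\frac14$; and then $\dot x\le100$, so $x\le\frac12+100\cdot2\cdot10^{-5}<\frac34$. Hence $x$ does not reach $1$, we have $\frac14\le x\le\frac34$ on the whole interval, and $L(t_0+1,t_4+1)\le0$.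

\medskip\noindent\emph{Step 8: back to $1$.} By Steps 6 and 7, $x\le2$ on $[t_4,t_4+1]$. As long as $x\le1$ on $[t_4+1,t]$ we have $I(t)=0$ and $\chi=0$, so $\dot x=100-x\ge99$. Hence $x$ increases from a value in $[\frac14,\frac34]$ to $1$, reached at a time $a'\le t_4+1+\frac{3/4}{99}\le t_4+1.0076$, and $L(t_4+1,a')\le\frac12\cdot\frac{3/4}{99}\le0.0038$.

\medskip\noindent\emph{Balance.} We have $x(a')=1$, and $x\le2$ on $[a'-1,a']\subset[t_4,a']$. The witness $t_1$ satisfies $a'-t_1\le a'-t_0\le2\cdot10^{-5}+1.0076\le\frac32$, and adding the losses of Steps 4--8,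
\[
x(t_1)-L(t_1,a')\ge H-\tfrac{12}k-0.016-0.0084+0.24-0.0038\ge H+0.2\ge\ell+\tfrac1{10}.
\]
So $P(\ell+\frac1{10})$ holds at $a'$. Finally $a'\le a+\frac1{98}+2\cdot10^{-5}+1.0076\le a+2$ and $x(t_1)=H\ge\ell-1$.
\end{proof}

\begin{proposition}\label{prop:unbounded}
The solution of \eqref{eq:sys}, \eqref{eq:f} with $u\equiv100$ and $x_0(s)=\max\{1,\,4000(1-4|s+\frac32|)\}$, $s\in[-2,0]$, is unbounded.
\end{proposition}

\begin{proof}
For $s\in[-1,0]$ we have $|s+\frac32|\ge\frac12$, so $x_0(s)=1$; this gives (i) and (ii) at $a=0$. By $-g(r)\le2r$,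
\[
x_0(-\tfrac32)-L(-\tfrac32,0)\ge4000-2\Big(\tfrac32+\int_0^{1/4}4000(1-4r)\,dr\Big)=4000-3-1000\ge10^3 .
\]
So $P(10^3)$ holds at $a_0=0$. Proposition~\ref{prop:cycle} gives times $a_0<a_1<\cdots$ such that $P(10^3+\frac j{10})$ holds at $a_j$ and $\max_{[a_j,a_{j+1}]}x\ge999+\frac j{10}$ for all $j\ge0$.
\end{proof}

Since $a_j\le2j$ and $|x(t)|\le V(x_0)+300t$ by \eqref{eq:integrated}, the quantity $\max_{[0,t]}|x|$ lies between two linear functions of $t$ with positive slopes.

\section{All delays and dimensions}\label{sec:general}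

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Denote by $f^\circ$ and $V^\circ$ the map \eqref{eq:f} and the functional of Section~\ref{sec:system}.

\medskip\noindent\emph{Delay.} Put $\lambda=2/\theta$. For $\phi\in C([-\theta,0];\mathbb R)$ let $\hat\phi(s)=\phi(s/\lambda)$, $s\in[-2,0]$. The map $\phi\mapsto\hat\phi$ is a linear isometry onto $C([-2,0];\mathbb R)$ with $\hat\phi(0)=\phi(0)$. Put $f_\theta(\phi,u)=\lambda f^\circ(\hat\phi,u)$ and $V_\theta(\phi)=V^\circ(\hat\phi)$, so that $V_\theta$ is $7$-Lipschitz and $|\phi(0)|\le V_\theta(\phi)\le5\|\phi\|$. Let $x(t)=y(t/\lambda)$ and $u(t)=w(t/\lambda)$. Then $\widehat{y_{t/\lambda}}(s)=y((t+s)/\lambda)=x_t(s)$ and $\dot x(t)=\lambda^{-1}\dot y(t/\lambda)$, so $y$ solves $\dot y(\tau)=f_\theta(y_\tau,w(\tau))$ if and only if $x$ solves $\dot x(t)=f^\circ(x_t,u(t))$. Since $V_\theta(y_\tau)=V^\circ(x_{\lambda\tau})$, Proposition~\ref{prop:relaxed} gives $D^+V_\theta(y_\tau)\le-\frac\lambda2|y(\tau)|+3\lambda|w(\tau)|$ for a.e.\ $\tau$. By Proposition~\ref{prop:unbounded},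 the solution with $w\equiv100$ and $y_0(s)=x_0(\lambda s)$ is unbounded.

\medskip\noindent\emph{Dimensions.} For $\phi=(\phi_1,\dots,\phi_n)\in\mathcal X$ and $u\in\mathbb R^m$ put
\[
f(\phi,u)=\big(f_\theta(\phi_1,u_1),-\lambda\phi_2(0),\dots,-\lambda\phi_n(0)\big),\qquad V(\phi)=V_\theta(\phi_1)+\sum_{i=2}^n|\phi_i(0)| .
\]
The inputs $u_2,\dots,u_m$ do not act. The map $f$ is Lipschitz on bounded sets, $V$ is $(n+6)$-Lipschitz, and $|\phi(0)|\le\sum_i|\phi_i(0)|\le V(\phi)\le5\|\phi\|+(n-1)\|\phi\|$. Along a solution the first component solves the scalar equation with input $u_1$, and $D^+|x_i|=-\lambda|x_i|$ for $i\ge2$ by (D4). So by (D1), for a.e.\ $t$,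
\[
D^+V(x_t)\le-\tfrac\lambda2|x_1|+3\lambda|u_1|-\lambda\sum_{i\ge2}|x_i|\le-\tfrac\lambda2\sum_{i=1}^n|x_i|+3\lambda|u|\le-\tfrac\lambda2|x|+3\lambda|u| .
\]
With the initial history $(y_0,0,\dots,0)$ and $u\equiv(100,0,\dots,0)$ the solution is unbounded, so the system is not ISS. Finally $|f(\phi,u)|\le\lambda\big(401\|\phi\|+|u|+9(C+c)\|\phi\|^2\big)$, so $c_0=9\lambda(C+c)$ works.
\end{proof}

\begin{remark}
The size $100$ of the input plays no role. For $\mu>0$ put $f_\mu(\phi,u)=\mu f(\phi/\mu,u/\mu)$ and $V_\mu(\phi)=\mu V(\phi/\mu)$. A function $x$ solves \eqref{eq:sys} with input $u$ if and only if $\mu x$ solves the equation for $f_\mu$ with input $\mu u$, and $V_\mu(\mu x_t)=\mu V(x_t)$. All bounds on $V$ and $D^+V$ in Theorem~\ref{thm:counter} are homogeneous of degree one, so $V_\mu$ satisfies them for $f_\mu$ with the same $\underline\alpha,\bar\alpha,\alpha,\gamma$, and $f_\mu$ has an unbounded solution under a constant input of size $100\mu$. Thus, with these fixed linear bounds, for every $\varepsilon>0$ some system,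 depending on $\varepsilon$, is destabilized by a constant input of size $\varepsilon$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{question}
\emph{Is A Point-Wise Dissipation Rate Enough To Show ISS For Time-Delay Systems?},
\texttt{https://\allowbreak hal-centralesupelec.\allowbreak archives-ouvertes.fr/\allowbreak hal-01493650/\allowbreak document}

\bibitem{karafyllis}
Karafyllis et al., 2008.

\end{thebibliography}
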